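\title{A counterexample to the Eisenbud--Mazur conjecture on symbolic squares}

\begin{abstract}
The Eisenbud--Mazur conjecture asserts that $\mathfrak P^{(2)}\subset\mathfrak M\mathfrak P$ for every prime ideal $\mathfrak P$ of $\mathbb C[[x_1,\dots,x_d]]$, where $\mathfrak P^{(2)}$ is the symbolic square and $\mathfrak M$ is the maximal ideal. We disprove it by an explicit polynomial and an explicit prime of height $4$ in five variables, and we deduce counterexamples in every height $h$ with $4\le h\le d-1$ for all $d\ge5$. We also prove the inclusion for primes of height $0$, $1$, $d$ and for primes of height $2$ with Cohen--Macaulay quotient, so that the conjecture holds for $d\le3$. The case $d=4$ is not decided here. The example comes from a computation with power series in two variables whose exponents avoid a few gaps, carried over to five variables by means of two numerical semigroups.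
\end{abstract}

\section{The question and the results}\label{sec:intro}

Let $R=\mathbb C[[x_1,\dots,x_d]]$ be the ring of formal power series, with maximal ideal $\mathfrak M=(x_1,\dots,x_d)$. The \emph{symbolic square} of a prime ideal $\mathfrak P\subset R$ is
\[
\mathfrak P^{(2)}=\mathfrak P^2R_{\mathfrak P}\cap R=\{f\in R:\ sf\in\mathfrak P^2\text{ for some }s\in R\setminus\mathfrak P\}.
\]
Since $\mathfrak PR_{\mathfrak P}$ is the maximal ideal of the local ring $R_{\mathfrak P}$, the ideal $\mathfrak P^{(2)}$ consists of the series that vanish to order at least two at the generic point of the germ defined by $\mathfrak P$. We have $\mathfrak P^2\subset\mathfrak P^{(2)}\subset\mathfrak P$. We study the following conjecture, in the form stated in \cite{TwoInv}.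

\begin{quote}
\textbf{Conjecture (Eisenbud--Mazur).} \emph{For every prime ideal $\mathfrak P$ of $\mathbb C[[x_1,\dots,x_d]]$ one has $\mathfrak P^{(2)}\subset\mathfrak M\mathfrak P$.}
\end{quote}

By Nakayama's lemma, elements of $\mathfrak P$ form a minimal generating set exactly when their classes form a basis of the vector space $\mathfrak P/\mathfrak M\mathfrak P$. So the elements of $\mathfrak P\setminus\mathfrak M\mathfrak P$ are those that occur in some minimal generating set, and the conjecture says that no minimal generator of $\mathfrak P$ vanishes to second order along the germ. As $\mathfrak P^2\subset\mathfrak M\mathfrak P$, the question concerns only the elements of $\mathfrak P^{(2)}$ outside $\mathfrak P^2$.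

Derivatives suggest a positive answer. Write $\partial_i=\partial/\partial x_i$. If $sf\in\mathfrak P^2$ with $s\notin\mathfrak P$, then $s\,\partial_if+f\,\partial_is\in\mathfrak P$ by the product rule; since $f\in\mathfrak P$ and $s\notin\mathfrak P$, this gives
\begin{equation}\label{eq:der}
f\in\mathfrak P^{(2)}\ \Longrightarrow\ \partial_if\in\mathfrak P\quad\text{for all } i .
\end{equation}
Hence $x_j\,\partial_if\in\mathfrak M\mathfrak P$ for all $i,j$. If $f$ is a polynomial that is homogeneous of degree $k>0$ when $x_i$ has weight $w_i$, Euler's formula $kf=\sum_iw_ix_i\partial_if$ then puts $f$ itself in $\mathfrak M\mathfrak P$.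

\begin{example}\label{ex:345}
Let $\mathfrak P$ be the kernel of $\mathbb C[[x,y,z]]\to\mathbb C[[t]]$, $(x,y,z)\mapsto(t^3,t^4,t^5)$. It contains $a=y^2-xz$, $b=x^3-yz$, $c=z^2-x^2y$, and
\[
b^2-ac=xD,\qquad D=x^5-3x^2yz+xy^3+z^3 .
\]
Thus $D\in\mathfrak P^{(2)}$. The ideal $\mathfrak M^2$ maps into $t^6\mathbb C[[t]]$, which cannot cancel $1,t^3,t^4,t^5$; so $\mathfrak P\subset\mathfrak M^2$ and $\mathfrak P^2\subset\mathfrak M^4$, and $D\notin\mathfrak P^2$ because of the term $z^3$. Nevertheless $D$ is homogeneous of degree $15$ for the weights $3,4,5$, so $D\in\mathfrak M\mathfrak P$.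
\end{example}

A counterexample $f$ must therefore escape Euler's formula: it cannot be a combination of its partial derivatives with coefficients in $\mathfrak M$. Such an $f$ exists in five variables.

\begin{theorem}\label{thm:A}
Let $R=\mathbb C[[x_1,x_2,y_1,y_2,y_3]]$ and $\mathfrak M=(x_1,x_2,y_1,y_2,y_3)$. Put
\[
\begin{aligned}
A_2&=x_1x_2^2, & A_5&=\tfrac12\bigl(x_2^9+x_1^5x_2\bigr),\\
B_3&=y_1^2y_2^3, & B_5&=\tfrac13y_1^8y_3+y_1y_2^5y_3-\tfrac13y_1y_3^4,
\end{aligned}
\]
\[
\begin{aligned}
f={}&3B_5-5B_3^2+\bigl(-5A_2+25A_2^2+30A_5+10A_2^3\bigr)B_3\\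
&+2A_5+5A_2^3-10A_2A_5-55A_2^4-90A_2^2A_5-73A_2^5-30A_2^3A_5-5A_2^6 .
\end{aligned}
\]
Let $\varepsilon=(1+t^{279})^{1/31}\in\mathbb C[[t]]$ be the root with constant term $1$, and let $\mathfrak P$ be the kernel of
\[
\rho:R\to\mathbb C[[t]],\qquad (x_1,x_2,y_1,y_2,y_3)\mapsto\bigl((t^{31})^8,\ (t^{31})^5,\ (t^9\varepsilon)^{15},\ (t^9\varepsilon)^{21},\ (t^9\varepsilon)^{35}\bigr).
\]
Then $\mathfrak P$ is a prime ideal of height $4$, $f\in\mathfrak P^{(2)}$, and $f\notin\mathfrak M\mathfrak P$.
\end{theorem}

\begin{theorem}\label{thm:B}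
Let $R=\mathbb C[[x_1,\dots,x_d]]$ with maximal ideal $\mathfrak M$.
\begin{enumerate}
\item If $d\ge5$ and $4\le h\le d-1$, there is a prime $\mathfrak P\subset R$ of height $h$ with $\mathfrak P^{(2)}\not\subset\mathfrak M\mathfrak P$.
\item For every $d$, the inclusion $\mathfrak P^{(2)}\subset\mathfrak M\mathfrak P$ holds for primes of height $0$, $1$ and $d$, and for primes of height $2$ such that $R/\mathfrak P$ is Cohen--Macaulay. Hence the conjecture is true for $d\le3$.
\end{enumerate}
\end{theorem}

We do not decide the case $d=4$. There the primes not covered by Theorem~\ref{thm:B} are those of height $3$ and those of height $2$ with $R/\mathfrak P$ not Cohen--Macaulay.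

Section~\ref{sec:jac} gives a converse to \eqref{eq:der}. Section~\ref{sec:model} contains the idea of Theorem~\ref{thm:A}, in a model with two variables, and Section~\ref{sec:five} carries the model over to $R$. Sections~\ref{sec:more} and~\ref{sec:pos} prove the two parts of Theorem~\ref{thm:B}.

\section{Recognizing elements of the symbolic square}\label{sec:jac}

We recall three facts about $R=\mathbb C[[x_1,\dots,x_d]]$, which is a regular local ring of dimension $d$, and a prime $\mathfrak P\subset R$. First, $R$ is a unique factorization domain. Second, $\operatorname{ht}\mathfrak P+\dim R/\mathfrak P=d$. Third, the localization $R_{\mathfrak P}$ is again a regular local ring, of dimension $\operatorname{ht}\mathfrak P$; this means that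
\begin{equation}\label{eq:cot}
\dim_\kappa\mathfrak PR_{\mathfrak P}/\mathfrak P^2R_{\mathfrak P}=\operatorname{ht}\mathfrak P,\qquad\kappa=R_{\mathfrak P}/\mathfrak PR_{\mathfrak P}.
\end{equation}

To prove that $f\in\mathfrak P^{(2)}$ we would rather not produce the multiplier $s$. The next lemma replaces it by a condition on derivatives.

\begin{lemma}\label{lem:jac}
Let $\mathfrak P\subset R$ be a prime of height $h$, and let $\gamma_1,\dots,\gamma_h\in\mathfrak P$ be such that some $h\times h$ minor of the Jacobian matrix $(\partial_j\gamma_i)$ is not in $\mathfrak P$. If $f\in\mathfrak P$ and $\partial_jf\in\mathfrak P$ for all $j$, then $f\in\mathfrak P^{(2)}$.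
\end{lemma}

\begin{proof}
The derivations $\partial_j$ extend to $R_{\mathfrak P}$ by the quotient rule. We first prove a claim: if $F=\sum_ia_i\gamma_i$ with $a_i\in R_{\mathfrak P}$, and $\partial_jF\in\mathfrak PR_{\mathfrak P}$ for all $j$, then $a_i\in\mathfrak PR_{\mathfrak P}$ for all $i$. Indeed $\partial_jF=\sum_ia_i\partial_j\gamma_i+\sum_i\gamma_i\partial_ja_i$, and the last sum lies in $\mathfrak PR_{\mathfrak P}$. So the row vector of the residues of the $a_i$ in $\kappa$ is killed by the Jacobian matrix over $\kappa$, whose rows are independent by hypothesis.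

If $F=\sum_ia_i\gamma_i$ lies in $\mathfrak P^2R_{\mathfrak P}$, its derivatives lie in $\mathfrak PR_{\mathfrak P}$ by the product rule, and the claim applies. Thus $\gamma_1,\dots,\gamma_h$ are linearly independent in $\mathfrak PR_{\mathfrak P}/\mathfrak P^2R_{\mathfrak P}$. By \eqref{eq:cot} they form a basis, and by Nakayama's lemma they generate $\mathfrak PR_{\mathfrak P}$. Now write $f=\sum_ia_i\gamma_i$ with $a_i\in R_{\mathfrak P}$. The claim gives $a_i\in\mathfrak PR_{\mathfrak P}$, so $f\in\mathfrak P^2R_{\mathfrak P}\cap R$.
\end{proof}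

\section{A model in two variables}\label{sec:model}

The harder half of Theorem~\ref{thm:A} is $f\notin\mathfrak M\mathfrak P$, since we do not know generators of $\mathfrak P$. We use only one property of $\mathfrak M\mathfrak P$: when the variables are split into two groups $x$ and $y$, each element of $\mathfrak M\mathfrak P$ is the sum of an element of $\mathfrak P\cap(x)$ and an element of $\mathfrak P\cap(y)$. In the model each group is replaced by a single variable, $U$ or $V$; the ring $R$ is replaced by a space of series whose exponents avoid certain gaps; and $\mathfrak P$ is replaced by the series in this space that vanish on a plane curve.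

Call a monomial $U^iV^n$ \emph{admissible} if $i\notin\{1,3\}$ and $n\notin\{1,2,4\}$, and call a series $h=\sum h_{i,n}U^iV^n\in\mathbb C[[U,V]]$ admissible if only admissible monomials occur in it. Put $W=U+U^2$. Let $N$ be the space of admissible series that vanish on the curve $V=W$, that is, $h(T,T+T^2)=0$ in $\mathbb C[[T]]$. Let $N_U$ and $N_V$ be the subspaces of the elements of $N$ that are divisible by $U$, respectively by $V$, in $\mathbb C[[U,V]]$. We look for
\begin{equation}\label{eq:goal}
g\in N\quad\text{with}\quad U\partial_Ug\in N,\quad V\partial_Vg\in N,\quad g\notin N_U+N_V .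
\end{equation}
The middle conditions model \eqref{eq:der}, and the last one models $f\notin\mathfrak M\mathfrak P$.

Both features of the model are needed. Suppose that the curve were the line $V=U$. Then the homogeneous components $g_k$ of $g$ would satisfy the three vanishing conditions separately, $g_0$ would be $0$, and Euler's formula
\[
g=\sum_{k\ge1}\tfrac1kU\partial_Ug_k+\sum_{k\ge1}\tfrac1kV\partial_Vg_k
\]
would put $g$ in $N_U+N_V$. Suppose instead that all monomials were admissible. Then $g=(V-W)h$; the vanishing of $\partial_Vg$ on the curve forces $h(0,0)=0$; and writing $h=Uh_1+Vh_2$ splits $g$ again.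

With both features present, everything is decided in degree at most $6$. The admissible monomials of degree at most $6$ are
\begin{equation}\label{eq:list}
1,\quad U^2,\quad V^3,\quad U^4,\quad U^5,\ U^2V^3,\ V^5,\quad U^6,\ V^6 .
\end{equation}
There is a single mixed monomial in this list, and this rigidity produces an obstruction.

\begin{lemma}\label{lem:obs}
The linear form $\Lambda(h)=h_{6,0}-3h_{5,0}$ vanishes on $N_U+N_V$.
\end{lemma}

\begin{proof}
A series divisible by $V$ contains no pure power of $U$, so $\Lambda$ vanishes on $N_V$. Let $h\in N_U$. The monomials of \eqref{eq:list} divisible by $U$ are $U^2,U^4,U^5,U^6,U^2V^3$, and $U^2V^3$ becomes $T^5(1+T)^3$ on the curve. Hence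
\[
0=h(T,T+T^2)\equiv h_{2,0}T^2+h_{4,0}T^4+(h_{5,0}+h_{2,3})T^5+(h_{6,0}+3h_{2,3})T^6\pmod{T^7},
\]
and $h_{6,0}=-3h_{2,3}=3h_{5,0}$.
\end{proof}

The gaps $i=3$ and $n=4$ are what keeps degree $6$ free of mixed monomials. If $U^3V^3$ were admitted, $U^3(W^3-V^3)$ would lie in $N_U$; if $U^2V^4$ were admitted, so would $U^2(W^4-V^4)$; and $\Lambda$ takes the value $1$ on both.

Let us now solve \eqref{eq:goal} up to degree $6$. In $g(T,T+T^2)=0$ the coefficients of $T^0,T^2,T^3,T^4$ show in turn that $1,U^2,V^3,U^4$ do not occur in $g$. So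
\[
g=aU^5+mU^2V^3+bV^5+a'U^6+b'V^6+(\text{terms of degree}\ge7).
\]
On the curve, $U^2V^3,V^5,V^6$ are congruent to $T^5+3T^6$, $T^5+5T^6$, $T^6$ modulo $T^7$. The coefficients of $T^5$ and $T^6$ in the conditions $g\in N$ and $V\partial_Vg\in N$ give
\[
a+m+b=0,\quad a'+3m+5b+b'=0,\quad 3m+5b=0,\quad 9m+25b+6b'=0 .
\]
The solutions $(a,m,b,a',b')$ are the multiples of $(2,-5,3,5,-5)$, and for this vector $\Lambda(g)=5-3\cdot2=-1$. The mechanism is visible here. The operator $U\partial_U$ multiplies the coefficients of $U^5$ and $U^6$ by the different numbers $5$ and $6$, so $\Lambda(U\partial_Ug)=6\cdot5-3\cdot5\cdot2=0$, as Lemma~\ref{lem:obs} requires, while $\Lambda(g)\neq0$.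

It remains to complete this truncation to an exact solution. The conditions ask for a double zero along $V=W$, so we work with the variables $W$ and $V$. The form of degree $5$ found above has a double zero on the diagonal:
\begin{equation}\label{eq:quintic}
2W^5-5W^2V^3+3V^5=(W-V)^2\,(2W^3+4W^2V+6WV^2+3V^3).
\end{equation}
It is not admissible, because $W^2=U^2+2U^3+U^4$ produces the term $-10U^3V^3$. The square $(W^3-V^3)^2$ also has a double zero on the curve and contains $-2U^3V^3$, so it cancels the bad term.

\begin{lemma}\label{lem:g}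
Let $g=2W^5-5W^2V^3+3V^5-5(W^3-V^3)^2$ with $W=U+U^2$. Then
\begin{equation}\label{eq:g}
\begin{aligned}
g={}&3V^5-5V^6+\bigl(-5U^2+25U^4+30U^5+10U^6\bigr)V^3\\
&+2U^5+5U^6-10U^7-55U^8-90U^9-73U^{10}-30U^{11}-5U^{12},
\end{aligned}
\end{equation}
the polynomials $g$, $\partial_Ug$, $\partial_Vg$ vanish at $(T,T+T^2)$, and $\Lambda(g)=-1$.
\end{lemma}

\begin{proof}
We have $g=3V^5-5V^6+(-5W^2+10W^3)V^3+(2W^5-5W^6)$. Here
\[
-5W^2+10W^3=-5(U^2+2U^3+U^4)+10(U^3+3U^4+3U^5+U^6),
\]
which is the coefficient of $V^3$ in \eqref{eq:g}. In $2W^5-5W^6=2U^5(1+U)^5-5U^6(1+U)^6$ the coefficients of $U^5,\dots,U^{12}$ are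
\[
2,\quad 10-5,\quad 20-30,\quad 20-75,\quad 10-100,\quad 2-75,\quad -30,\quad -5 ,
\]
as in \eqref{eq:g}. By \eqref{eq:quintic}, $g$ is divisible by $(W-V)^2$, so $g$ and its first derivatives are divisible by $W-V$. Finally $\Lambda(g)=5-6$.
\end{proof}

By \eqref{eq:g}, $g$ is admissible, so it solves \eqref{eq:goal}.

\section{The example in five variables}\label{sec:five}

\subsection*{From the model to a ring}

Every power of $U$ in \eqref{eq:g} is a product of copies of $U^2$ and $U^5$, and every power of $V$ is a product of copies of $V^3$ and $V^5$. Let $\theta$ be the polynomial in four variables with $f=\theta(A_2,A_5,B_3,B_5)$ that is displayed in Theorem~\ref{thm:A}, and let $\theta_1,\dots,\theta_4$ be its partial derivatives. Comparing it term by term with \eqref{eq:g} gives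
\begin{equation}\label{eq:theta}
g=\theta(U^2,U^5,V^3,V^5).
\end{equation}
So $\theta$ vanishes on the curve $(T^2,T^5,(T+T^2)^3,(T+T^2)^5)$ in four variables. It is not a counterexample there: $\theta_4=3$ is a unit, which contradicts \eqref{eq:der}. What does vanish on that curve are the two combinations
\begin{equation}\label{eq:chain}
U\partial_Ug=2U^2\theta_1+5U^5\theta_2,\qquad V\partial_Vg=3V^3\theta_3+5V^5\theta_4,
\end{equation}
where the $\theta_i$ are evaluated at $(U^2,U^5,V^3,V^5)$. We therefore substitute polynomials in new variables into $\theta$, so that every derivative of the result is a multiple of one of these combinations.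

Let $p,q$ be indeterminates and factor $\rho=\sigma\circ\pi$, where
\[
\begin{aligned}
&\pi:R\to\mathbb C[[p,q]], &&(x_1,x_2,y_1,y_2,y_3)\mapsto(p^8,p^5,q^{15},q^{21},q^{35}),\\
&\sigma:\mathbb C[[p,q]]\to\mathbb C[[t]], &&(p,q)\mapsto(t^{31},t^9\varepsilon).
\end{aligned}
\]
View $\mathbb C[[U,V]]$ inside $\mathbb C[[p,q]]$ through $U=p^9$, $V=q^{31}$, and put $T=t^{279}$, where $279=9\cdot31$. Then $\sigma(U)=T$ and $\sigma(V)=T\varepsilon^{31}=T+T^2$, so that
\begin{equation}\label{eq:sigma}
\sigma(h)=h(T,T+T^2)\qquad\text{for }h\in\mathbb C[[U,V]].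
\end{equation}
The unit $\varepsilon$ is there to produce the curve $V=U+U^2$ in place of the line $V=U$.

If $U$ were the image of a monomial $A$, the choice $A_2=A^2$, $A_5=A^5$ would make every $x$-derivative of $f$ a multiple of $U\partial_Ug$; but the model forbids the monomial $U$. The way out is a monomial with fractional exponents. When the variables are given the weights $8,5$ and $15,21,35$, the expression $x_1^{1/2}x_2$ has weight $4+5=9$ and $y_1^{2/3}y_2$ has weight $10+21=31$. The square of the first is $A_2$ and the cube of the second is $B_3$. Their fifth powers are not in $R$, but $A_5$ and $B_5$ imitate them to first order; for instance $A_5^2-A_2^5=\frac14x_2^2(x_2^8-x_1^5)^2$ has a double zero along the curve $(p^8,p^5)$.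

\subsection*{Derivatives of $f$}

Let $F=\sum_\alpha c_\alpha z^\alpha$ be a polynomial in variables $z$ among those of $R$, with $\sum_\alpha c_\alpha=1$, whose monomials all have the same image $M$ under $\pi$. Call $\sum_\alpha c_\alpha\alpha$ the \emph{barycenter} of $F$. Since $z_i\partial_{z_i}z^\alpha=\alpha_iz^\alpha$, we have $\pi(F)=M$, and $\pi(z_i\partial_{z_i}F)$ is $M$ times the $i$th coordinate of the barycenter.

\begin{lemma}\label{lem:der}
Let $\lambda=(\frac12,1)$ and $\mu=(\frac23,1,0)$. Then $\pi(f)=g$, and
\[
\pi(x_i\partial_{x_i}f)=\lambda_i\,U\partial_Ug\quad(i=1,2),\qquad\pi(y_j\partial_{y_j}f)=\mu_j\,V\partial_Vg\quad(j=1,2,3).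
\]
\end{lemma}

\begin{proof}
The weights of the monomials are $8+10=18$ for $A_2$; $45$ and $40+5=45$ for $A_5$; $30+63=93$ for $B_3$; and $120+35=15+105+35=15+140=155$ for $B_5$. The coefficients of each polynomial add up to $1$. So the images of $A_2,A_5,B_3,B_5$ are $p^{18}=U^2$, $p^{45}=U^5$, $q^{93}=V^3$, $q^{155}=V^5$, and $\pi(f)=g$ by \eqref{eq:theta}. The barycenters are
\[
\begin{aligned}
A_2&:\ (1,2)=2\lambda, & A_5&:\ \tfrac12(0,9)+\tfrac12(5,1)=(\tfrac52,5)=5\lambda,\\
B_3&:\ (2,3,0)=3\mu, & B_5&:\ \tfrac13(8,0,1)+(1,5,1)-\tfrac13(1,0,4)=(\tfrac{10}3,5,0)=5\mu .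
\end{aligned}
\]
By the chain rule $\pi(x_i\partial_{x_i}f)=2\lambda_iU^2\theta_1+5\lambda_iU^5\theta_2$ and $\pi(y_j\partial_{y_j}f)=3\mu_jV^3\theta_3+5\mu_jV^5\theta_4$. Now use \eqref{eq:chain}.
\end{proof}

\subsection*{Gaps}

We must also make sure that the larger ring creates no inadmissible monomials. Let $\Gamma'=\langle5,8\rangle$ and $\Gamma''=\langle15,21,35\rangle$ be the sets of nonnegative integer combinations of the indicated numbers. They are closed under addition, and every element of $\pi(R)$ involves only monomials $p^aq^b$ with $a\in\Gamma'$ and $b\in\Gamma''$.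

\begin{lemma}\label{lem:gaps}
We have $9,27\notin\Gamma'$ and $31,62,124\notin\Gamma''$.
\end{lemma}

\begin{proof}
As $27=3\cdot9$ and $124=4\cdot31=2\cdot62$, it suffices to treat $27$ and $124$. Subtracting multiples of $8$ from $27$ gives $27,19,11,3$, none of which is divisible by $5$. Suppose that $124=15a+21b+35c$. Modulo $3$ this reads $2c\equiv1$, so $c\equiv2\pmod 3$, and $c=2$ because $35\cdot5>124$. Then $5a+7b=18$, which is impossible since none of $18,11,4$ is divisible by $5$.
\end{proof}

A series in $p,q$ has many terms outside $\mathbb C[[U,V]]$. They do not interfere, because $9$ and $31$ are coprime. For $v=\sum v_{a,b}\,p^aq^b\in\mathbb C[[p,q]]$ put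
\[
v^\circ=\sum_{i,n\ge0}v_{9i,\,31n}\,U^iV^n\in\mathbb C[[U,V]].
\]
The map $v\mapsto v^\circ$ is linear and fixes $\mathbb C[[U,V]]$.

\begin{lemma}\label{lem:proj}
If $r\in\mathfrak P$, then $\pi(r)^\circ\in N$. If moreover $r\in(x_1,x_2)$, then $\pi(r)^\circ\in N_U$; if $r\in(y_1,y_2,y_3)$, then $\pi(r)^\circ\in N_V$.
\end{lemma}

\begin{proof}
Let $v=\pi(r)$. If $v_{9i,31n}\ne0$, then $9i\in\Gamma'$ and $31n\in\Gamma''$, so $U^iV^n$ is admissible by Lemma~\ref{lem:gaps}. Since $\varepsilon\in\mathbb C[[T]]$, all exponents of $t$ in $\sigma(p^aq^b)=t^{31a+9b}\varepsilon^b$ are congruent to $31a+9b$ modulo $279$, and $279$ divides $31a+9b$ if and only if $9\mid a$ and $31\mid b$. So the terms of $\sigma(v)$ whose exponent is divisible by $279$ add up to $\sigma(v^\circ)$. As $\sigma(v)=\rho(r)=0$, we get $\sigma(v^\circ)=0$, and $v^\circ\in N$ by \eqref{eq:sigma}. If $r\in(x_1,x_2)$, then $p$ divides $v$, so $v_{0,b}=0$ for all $b$ and $U$ divides $v^\circ$. If $r\in(y_1,y_2,y_3)$, then $q$ divides $v$, so $v_{a,0}=0$ for all $a$ and $V$ divides $v^\circ$.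
\end{proof}

\subsection*{Proof of Theorem~\ref{thm:A}}

\emph{The prime.} The ideal $\mathfrak P$ is prime because $\mathbb C[[t]]$ is a domain. Since $\rho(x_2)=t^{155}$, the ring $\mathbb C[[t]]$ is generated by $1,t,\dots,t^{154}$ as a module over $\rho(R)\cong R/\mathfrak P$. A finite ring extension preserves dimension, so $\dim R/\mathfrak P=1$ and $\operatorname{ht}\mathfrak P=4$.

\emph{The derivatives.} By Lemma~\ref{lem:der}, \eqref{eq:sigma} and Lemma~\ref{lem:g}, we have $\rho(f)=0$ and $\rho(z)\rho(\partial_zf)=0$ for each of the five variables $z$. As $\rho(z)\ne0$ and $\mathbb C[[t]]$ is a domain, $f$ and all its partial derivatives lie in $\mathfrak P$.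

\emph{The symbolic square.} To apply Lemma~\ref{lem:jac} we need four elements of $\mathfrak P$. Three come from the kernel of $\pi$, and the fourth ties $p$ to $q$:
\[
\gamma_1=x_1^5-x_2^8,\quad\gamma_2=y_1^7-y_2^5,\quad\gamma_3=y_1^7-y_3^3,\quad\gamma_4=A_2B_3-A_5-3A_2^3-3A_2A_5-A_2^4 .
\]
Indeed $x_1^5$ and $x_2^8$ map to $p^{40}$, the monomials $y_1^7,y_2^5,y_3^3$ map to $q^{105}$, and
\[
\pi(\gamma_4)=U^2V^3-(U^5+3U^6+3U^7+U^8)=U^2(V^3-W^3)
\]
is killed by $\sigma$. The Jacobian minor with respect to $x_1,y_1,y_2,y_3$ is
\[
\det\begin{pmatrix}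
5x_1^4&0&0&0\\
0&7y_1^6&-5y_2^4&0\\
0&7y_1^6&0&-3y_3^2\\
\partial_{x_1}\gamma_4&2A_2y_1y_2^3&3A_2y_1^2y_2^2&0
\end{pmatrix}
=15\,x_1^4y_3^2\,A_2\,y_1y_2^2\,\bigl(21y_1^7+10y_2^5\bigr),
\]
by expansion along the first row and then along the last column. The last factor maps to $31(t^9\varepsilon)^{105}\neq0$ under $\rho$, and the other factors are monomials with nonzero image. So the minor is not in $\mathfrak P$, and Lemma~\ref{lem:jac} gives $f\in\mathfrak P^{(2)}$.

\emph{The obstruction.} Suppose that $f\in\mathfrak M\mathfrak P$. Then $f=\sum_zz\,b_z$ with $z$ running over the five variables and $b_z\in\mathfrak P$. Let $f'$ be the sum of the two terms with $z=x_i$ and $f''$ the sum of the three terms with $z=y_j$. Then $f'\in\mathfrak P\cap(x_1,x_2)$ and $f''\in\mathfrak P\cap(y_1,y_2,y_3)$, so Lemmas~\ref{lem:der} and~\ref{lem:proj} give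
\[
g=g^\circ=\pi(f')^\circ+\pi(f'')^\circ\in N_U+N_V .
\]
By Lemma~\ref{lem:obs}, $\Lambda(g)=0$, against $\Lambda(g)=-1$ from Lemma~\ref{lem:g}. Hence $f\notin\mathfrak M\mathfrak P$. \qed

\begin{remark}
All coefficients in $f$, $\varepsilon$ and $\gamma_1,\dots,\gamma_4$ are rational, and the proof uses no property of $\mathbb C$ other than characteristic $0$. The same example therefore works over any field of characteristic $0$.
\end{remark}

\begin{remark}
This recipe cannot be carried out with two variables $y_1,y_2$. Let their weights $a,b$ be coprime, let $\Gamma=\langle a,b\rangle$ and $V=q^k$, and suppose that $B_3$ is a monomial of weight $3k$ and exponent $3\mu$ and that $B_5$ is a combination of monomials of weight $5k$ with barycenter $5\mu$. Then $4k\in\Gamma$, so the gap $n=4$ is lost. Indeed, if only one monomial has weight $5k$, then $3\mu$ and $5\mu$ are integral, so $\mu=2\cdot3\mu-5\mu$ is an exponent of weight $k$ and $k\in\Gamma$. Otherwise two exponents of weight $5k$ differ by a nonzero multiple of $(b,-a)$, so one of them has first coordinate at least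 $b$, and $5k-ab\in\Gamma$. Suppose that $4k\notin\Gamma$ and write $4k=ia+jb$ with $0\le i<b$ and $j\in\mathbb Z$. Then $j\le-1$, so $ab-a-b-4k=(b-1-i)a+(-1-j)b\in\Gamma$. Adding, we get $k-a-b\in\Gamma$, hence $k\in\Gamma$ and $4k\in\Gamma$, a contradiction.
\end{remark}

\section{More variables and other heights}\label{sec:more}

\begin{proof}[Proof of Theorem~\ref{thm:B}, part 1]
Let $R_5$, $\mathfrak M_5$, $\mathfrak P$, $f$ be the ring, the maximal ideal, the prime and the polynomial of Theorem~\ref{thm:A}. We adjoin $d-5$ variables and put $h-4$ of them into the ideal; this is possible because $0\le h-4\le d-5$. Let $R=R_5[[z_1,\dots,z_{d-5}]]$, with maximal ideal $\mathfrak M$, and $\mathfrak P'=\mathfrak PR+(z_1,\dots,z_{h-4})$. Since $\mathfrak P$ is finitely generated, $\mathfrak PR$ consists of the series in $z$ with coefficients in $\mathfrak P$, and so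
\[
R/\mathfrak P'\cong(R_5/\mathfrak P)[[z_{h-3},\dots,z_{d-5}]].
\]
This is a domain of dimension $1+(d-5)-(h-4)=d-h$ that contains $R_5/\mathfrak P$. Hence $\mathfrak P'$ is a prime of height $h$, and $\mathfrak P'\cap R_5=\mathfrak P$.

Choose $s\in R_5\setminus\mathfrak P$ with $sf\in\mathfrak P^2$. Then $s\notin\mathfrak P'$ and $sf\in\mathfrak P'^2$, so $f\in\mathfrak P'^{(2)}$. The homomorphism $R\to R_5$ that sets all $z_i$ equal to $0$ fixes $f$ and maps $\mathfrak M$ onto $\mathfrak M_5$ and $\mathfrak P'$ onto $\mathfrak P$. So $f\in\mathfrak M\mathfrak P'$ would give $f\in\mathfrak M_5\mathfrak P$, which is false.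
\end{proof}

\section{Primes for which the inclusion holds}\label{sec:pos}

In heights $0$, $1$ and $d$ the symbolic square is the ordinary square. In height $2$ it can be larger, as Example~\ref{ex:345} shows, and Euler's formula is not available in general. Its place is taken by the expansion of a determinant: a minimal generator $f$ is, up to a unit, the determinant of a matrix with entries in $\mathfrak M$, and $f\in\mathfrak P^{(2)}$ forces the cofactors into $\mathfrak P$.

We recall what is needed. The depth of a nonzero finitely generated module over a Noetherian local ring is the maximal length of a regular sequence on it in the maximal ideal, and the ring is \emph{Cohen--Macaulay} if its depth equals its dimension. A local domain of dimension $1$ is Cohen--Macaulay, since any nonzero element of the maximal ideal is a nonzero divisor. Over the regular ring $R$ every nonzero finitely generated module $E$ has finite projective dimension, and the Auslander--Buchsbaum formula says that $\operatorname{pd}E+\operatorname{depth}E=d$. The Hilbert--Burch theorem says: if $I\subset R$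 is an ideal with an exact sequence
\begin{equation}\label{eq:HB}
0\to R^n\xrightarrow{\ \varphi\ }R^{n+1}\to I\to0,\qquad e_i\mapsto f_i,
\end{equation}
then there is a nonzero $a\in R$ with $f_i=(-1)^ia\Delta_i$ for all $i$, where $\Delta_i$ is the determinant of the matrix $\varphi$ with its $i$th row removed.

\begin{proof}[Proof of Theorem~\ref{thm:B}, part 2]
In height $0$, $\mathfrak P=0$ and $\mathfrak P^{(2)}=0$. In height $1$, $\mathfrak P=(\gamma)$ for a prime element $\gamma$, since $R$ is a unique factorization domain; if $\gamma^2$ divides $sf$ and $\gamma$ does not divide $s$, then $\gamma^2$ divides $f$, so $\mathfrak P^{(2)}=(\gamma^2)\subset\mathfrak M\mathfrak P$. In height $d$, $\mathfrak P=\mathfrak M$, every $s\notin\mathfrak M$ is a unit, and $\mathfrak M^{(2)}=\mathfrak M^2$.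

Let $\mathfrak P$ have height $2$ with $R/\mathfrak P$ Cohen--Macaulay, and suppose that $f\in\mathfrak P^{(2)}\setminus\mathfrak M\mathfrak P$. Extend $f$ to a minimal generating set $f_1,\dots,f_n,f_{n+1}=f$ of $\mathfrak P$; here $n\ge1$, as a prime of height $2$ is not principal. The Cohen--Macaulay hypothesis enters now, and only now: $R/\mathfrak P$ has depth $d-2$, so $\operatorname{pd}R/\mathfrak P=2$, and the kernel of $R^{n+1}\to\mathfrak P$, $e_i\mapsto f_i$, is projective, hence free. Its rank is $n$, as one sees by tensoring with the fraction field. This gives a sequence \eqref{eq:HB} with $I=\mathfrak P$. The entries of $\varphi$ lie in $\mathfrak M$, since a relation with a unit coefficient would make one of the $f_i$ redundant. The element $a$ of the Hilbert--Burch theorem is a unit: otherwise $\mathfrak P\subset(a)$ would lie in a minimal prime of $(a)$, which has height $1$ by Krull's principal ideal theorem. Thus $f$ is a unit times $\det\varphi'$, where $\varphi'$ is the $n\times n$ matrix obtained from $\varphi$ by removing the last row.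

Tensor \eqref{eq:HB} with the residue field $\kappa$ of $R_{\mathfrak P}$. The cokernel of $\varphi\otimes\kappa:\kappa^n\to\kappa^{n+1}$ is $\mathfrak PR_{\mathfrak P}/\mathfrak P^2R_{\mathfrak P}$, which has dimension $2$ by \eqref{eq:cot}. So the column space $C$ of $\varphi\otimes\kappa$ has dimension $n-1$. The vector $e_{n+1}$ maps to the class of $f$, which is $0$ because $f\in\mathfrak P^2R_{\mathfrak P}$; hence $e_{n+1}\in C$. The column space of $\varphi'\otimes\kappa$ is the image of $C$ under the projection that forgets the last coordinate, whose kernel is $\kappa e_{n+1}\subset C$. Therefore $\varphi'\otimes\kappa$ has rank $n-2$. For $n=1$ this is absurd. For $n\ge2$ all minors of size $n-1$ of $\varphi'$ vanish in $\kappa$, so they lie in $\mathfrak PR_{\mathfrak P}\cap R=\mathfrak P$. Expanding $\det\varphi'$ along a row gives $\det\varphi'\in\mathfrak M\mathfrak P$, hence $f\in\mathfrak M\mathfrak P$, a contradiction.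

Finally let $d\le3$. A prime whose height is not $0$, $1$ or $d$ has height $2$ with $d=3$. Then $R/\mathfrak P$ is a local domain of dimension $1$, hence Cohen--Macaulay, and the previous case applies.
\end{proof}

\begin{thebibliography}{9}

\bibitem{TwoInv}
\emph{Two invariants related to two conjectures due to Nagata},
\texttt{http://webusers.imj-prg.fr/\textasciitilde michel.waldschmidt/articles/pdf/DeuxInvariants.pdf}

\end{thebibliography}
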